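\title{Minimal Blaschke products on preimages of compact sets}

\begin{abstract}
A finite Blaschke product of degree $k$ is minimal for a compact subset $E$ of the unit disk if its maximum modulus on $E$ is the smallest among all finite Blaschke products of degree $k$. We prove the conjecture that if $T$ is minimal of degree $m$ for $E$ and $B$ is a finite Blaschke product of degree $n$, then $T\circ B$ is minimal of degree $mn$ for $B^{-1}(E)$. When $E$ has more than $m$ points, every minimal product of degree $mn$ for $B^{-1}(E)$ has this form. The proof averages a competitor over the fibers of $B$ with analytic weights normalized by the Fej\'er--Riesz theorem. We also show that the lower bound is a case of an inequality for matrix functions that are unitary on the circle.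
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $\mathbb{D}$ be the open unit disk and $\mathbb{T}$ the unit circle. For $a\in\mathbb{D}$ put
\[
\varphi_a(z)=\frac{z-a}{1-\bar a z}.
\]
A \emph{finite Blaschke product of degree $k$} is a function $A=e^{i\theta}\varphi_{a_1}\cdots\varphi_{a_k}$ with $\theta\in\mathbb{R}$ and $a_1,\dots,a_k\in\mathbb{D}$. We write $\mathcal{B}_k$ for the set of these functions; $\mathcal{B}_0$ consists of the unimodular constants. Let $E\subset\mathbb{D}$ be nonempty and compact, let $\|f\|_E=\sup_{z\in E}|f(z)|$, and put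
\[
\tau_k(E)=\min_{A\in\mathcal{B}_k}\|A\|_E .
\]
A product $A\in\mathcal{B}_k$ with $\|A\|_E=\tau_k(E)$ is called \emph{minimal of degree $k$ for $E$}. Walsh \cite{Walsh} showed that a minimal product exists and that there is one whose zeros lie in the hyperbolic convex hull of $E$. We use only the existence.

The number $|\varphi_a(z)|$ is the pseudo-hyperbolic distance from $z$ to $a$, so $|A(z)|$ is the product of the distances from $z$ to the zeros of $A$. A minimal product places $k$ points so that this product is as small as possible uniformly on $E$. For $k=1$, $\tau_1(E)$ is the smallest radius of a pseudo-hyperbolic disk $\{|\varphi_a|\le r\}$ containing $E$. For $E=\{|z|\le r\}$ we have $\tau_k(E)=r^k$, and $z^k$ is minimal: the mean of $\log|z-a|$ over $|z|=r$ is $\log\max(r,|a|)$ and the mean of $\log|1-\bar az|$ is $0$, so the mean of $\log|A|$ is at least $k\log r$. Finally, $\tau_k(E)=0$ exactly when some $A\in\mathcal{B}_k$ vanishes on $E$, that is, when $E$ has at most $k$ points.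

Now let $B\in\mathcal{B}_n$ with $n\ge1$. The set $B^{-1}(E)=\{z\in\mathbb{D}:B(z)\in E\}$ is nonempty and compact, $B$ maps it onto $E$, and $T\circ B\in\mathcal{B}_{mn}$ for $T\in\mathcal{B}_m$ (these facts are recalled in Section~\ref{sec:fibers}). Hence $\|T\circ B\|_{B^{-1}(E)}=\|T\|_E$ and $\tau_{mn}(B^{-1}(E))\le\tau_m(E)$. The compositions $T\circ B$ depend on $m$ freely chosen points, while a general element of $\mathcal{B}_{mn}$ depends on $mn$. Can the extra freedom lower the norm? Conjecture (B) of \cite{Sharing} says that it cannot.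

\begin{quote}
\textbf{Conjecture (B).} \emph{Let $T$ be a minimal Blaschke product of degree $m$ for $E$. Then for every finite Blaschke product $B$ of degree $n$, $T\circ B$ is a minimal Blaschke product of degree $mn$ for $B^{-1}(E)$.}
\end{quote}

The disk $E=\{|w|\le r\}$ with $B(z)=z^n$ agrees with this: $B^{-1}(E)$ is the disk of radius $r^{1/n}$, and $(r^{1/n})^{mn}=r^m$. A stronger reason to believe the conjecture is its analogue for monic polynomials, which follows by averaging. Let $p$ and $R$ be monic of degrees $n$ and $mn$, and write $R=p^m+\sum_{j<m}r_jp^j$ with $\deg r_j<n$ by repeated division. By Newton's identities, for $k<n$ the sum of the $k$th powers of the roots of $p(z)-w$ does not involve the constant term, so it does not depend on $w$. Therefore $\frac1n\sum_{p(z)=w}R(z)$ is a monic polynomial of degree $m$ in $w$, and its norm on a compact set $K\subset\mathbb{C}$ is at most $\|R\|_{p^{-1}(K)}$. So no monic polynomial of degree $mn$ does better on $p^{-1}(K)$ than the best composition with $p$. The argument works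 because being monic is an affine condition. Being unimodular on $\mathbb{T}$ is not, and an average of unimodular numbers can be small. This is the difficulty to be overcome.

\begin{theorem}\label{thm:main}
Let $m,n\ge1$, let $B\in\mathcal{B}_n$, and let $E\subset\mathbb{D}$ be nonempty and compact.
\begin{enumerate}
\item[(a)] $\tau_{mn}(B^{-1}(E))=\tau_m(E)$. Consequently, for $T\in\mathcal{B}_m$, the product $T\circ B$ is minimal of degree $mn$ for $B^{-1}(E)$ if and only if $T$ is minimal of degree $m$ for $E$. In particular, Conjecture \textup{(B)} holds.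
\item[(b)] If $E$ has more than $m$ points (equivalently, $\tau_m(E)>0$), then $T\mapsto T\circ B$ is a bijection from the set of minimal Blaschke products of degree $m$ for $E$ onto the set of minimal Blaschke products of degree $mn$ for $B^{-1}(E)$.
\end{enumerate}
\end{theorem}

The bijection in (b) commutes with multiplication by unimodular constants. So, when $E$ has more than $m$ points, the minimal product of degree $m$ for $E$ is unique up to a unimodular factor if and only if the minimal product of degree $mn$ for $B^{-1}(E)$ is.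

The hypothesis in (b) cannot be dropped. Take $m=n=2$, $B(z)=z^2$ and $E=\{0\}$. Then $B^{-1}(E)=\{0\}$, and every $C\in\mathcal{B}_4$ with $C(0)=0$ is minimal. The product $z\,\varphi_{1/2}(z)^3$ is one of these, and it is not a function of $z^2$, since its zero at the origin is simple.

Section~\ref{sec:square} works out the case $B(z)=z^2$, $m=1$ by hand; it shows that the averaging can be saved by suitable analytic weights. Section~\ref{sec:fibers} collects what is needed about the fibers of a general $B$, and Section~\ref{sec:proof} proves the theorem. Section~\ref{sec:matrix} places the lower bound in (a) within an inequality for matrix functions, where the degree $m$ comes out of a sharp count of zeros.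

Throughout, \emph{analytic on $\overline{\mathbb{D}}$} means analytic in a neighborhood of the closed disk, $\sigma$ is normalized arc length on $\mathbb{T}$, and $|\cdot|$ is the Euclidean norm on $\mathbb{C}^n$.

\section{The case $B(z)=z^2$, $m=1$}\label{sec:square}

Let $C=\varphi_\alpha\varphi_\beta$ be a competitor of degree $2$; a unimodular factor would change nothing. We look for $\delta\in\mathbb{D}$ such that
\begin{equation}\label{eq:square}
|\varphi_\delta(z^2)|\le\max\bigl(|C(z)|,|C(-z)|\bigr)\qquad(z\in\mathbb{D}).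
\end{equation}
Every $w\in E$ is $z^2$ with $\pm z\in B^{-1}(E)$, so \eqref{eq:square} gives $\tau_1(E)\le\|C\|_{B^{-1}(E)}$ for every $E$ at once. We write $w=z^2$.

The two obvious functions of $w$ fail. The product $C(z)C(-z)=\varphi_{\alpha^2}(w)\varphi_{\beta^2}(w)$ is a Blaschke product, but of degree $2$. It gives $\tau_2(E)\le\|C\|_{B^{-1}(E)}^2$, and the comparison $\tau_2(E)\le\tau_1(E)^2$ points the wrong way to yield a bound for $\tau_1(E)$. The average is not a Blaschke product: for $\beta=0$,
\[
\frac{C(z)+C(-z)}2=\frac z2\Bigl(\frac{z-\alpha}{1-\bar\alpha z}+\frac{z+\alpha}{1+\bar\alpha z}\Bigr)=\frac{(1-|\alpha|^2)\,w}{1-\bar\alpha^2w},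
\]
and this tends to $0$ uniformly on compact subsets of $\mathbb{D}$ as $|\alpha|\to1$.

The average is small because $C(z)$ and $C(-z)$ point in different directions. We therefore insert weights that rotate the two terms into the same direction on $\mathbb{T}$. Weights $|f|^2$ do not rotate and are not analytic, so we try squares:
\[
D(w)=C(z)f(z)^2+C(-z)f(-z)^2,\qquad f \text{ analytic on }\overline{\mathbb{D}}.
\]
The right side is even in $z$, hence analytic in $w$. Suppose that $|f(z)|^2+|f(-z)|^2=1$ on $\mathbb{T}$. The maximum principle holds for vector functions $F$ analytic on $\overline{\mathbb{D}}$ (apply the scalar principle to $\langle F,\xi\rangle$ for each unit vector $\xi$). For $F(z)=(f(z),f(-z))$ it gives $|f(z)|^2+|f(-z)|^2\le1$ in $\mathbb{D}$, and so $|D(z^2)|\le\max(|C(z)|,|C(-z)|)$. It remains to choose $f$ so that $D=\varphi_\delta$.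

Put $s=\alpha+\beta$, $p=\alpha\beta$, and write $C=c^*/c$ with $c=1-\bar sz+\bar pz^2$ and $c^*=p-sz+z^2$. On $\mathbb{T}$ we have $c^*=z^2\bar c$, so
\[
C c^2=c\,c^*=w\,|c|^2\qquad\text{on }\mathbb{T}.
\]
Thus the weight $c^2$ gives both terms the argument of $w$. Dividing it by a function of $w$ keeps the arguments equal, so we take $f(z)=c(z)/Q(z^2)$ with $Q$ zero-free on $\overline{\mathbb{D}}$. Then $D=G/Q^2$, where $G$ is twice the even part of $cc^*$:
\[
G(w)=2\bigl(p+(1+|s|^2+|p|^2)\,w+\bar p\,w^2\bigr).
\]
The normalization of $f$ requires $|Q(w)|^2=|c(z)|^2+|c(-z)|^2=\bar w\,G(w)$ on $\mathbb{T}$. We factor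
\[
G(w)=\lambda^2(w-\delta)(1-\bar\delta w),\qquad\text{that is,}\qquad \lambda^2\delta=-2p,\quad \lambda^2(1+|\delta|^2)=2(1+|s|^2+|p|^2),
\]
with $\lambda>0$ and $\delta\in\mathbb{D}$. If $p=0$, take $\delta=0$ and $\lambda^2=2(1+|s|^2)$. Otherwise take $\delta=-xp/|p|$ and $\lambda^2=2|p|/x$, where $x\in(0,1)$ solves $x/(1+x^2)=|p|/(1+|s|^2+|p|^2)$; the right side lies in $(0,\frac12)$, which is the range of the left side on $(0,1)$. With $Q(w)=\lambda(1-\bar\delta w)$ we get $\bar wG=\lambda^2(1-\delta\bar w)(1-\bar\delta w)=|Q|^2$ on $\mathbb{T}$ and $D=G/Q^2=\varphi_\delta$. This proves \eqref{eq:square}. If $s=0$, then $x=|p|$, $\delta=-p$ and $C(z)=\varphi_\delta(z^2)$: a composition with $B$ is returned unchanged.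

Three points of this computation need a substitute for general $B$ and $m$: the analyticity in $w$ of a sum over a fiber, the maximum principle for $\sum|f|^2$ over a fiber, which used the involution $z\mapsto-z$, and the factorization of $G$.

\section{Fibers of a finite Blaschke product}\label{sec:fibers}

\subsection*{Blaschke products as quotients}
Expanding the numerator gives, for $a\in\mathbb{D}$,
\begin{equation}\label{eq:kernel}
1-\varphi_a(z)\overline{\varphi_a(\zeta)}=\frac{(1-|a|^2)(1-z\bar\zeta)}{(1-\bar az)(1-a\bar\zeta)} .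
\end{equation}
With $\zeta=z$ this shows that a Blaschke product of degree at least $1$ has modulus $<1$ in $\mathbb{D}$, $=1$ on $\mathbb{T}$, and $>1$ outside $\overline{\mathbb{D}}$.

For a polynomial $R$ of degree at most $k$, the \emph{reflection of $R$ relative to degree $k$} is the polynomial $R^*(z)=z^k\overline{R(1/\bar z)}$ of degree at most $k$. On $\mathbb{T}$ we have $R^*=z^k\overline{R}$ and $|R^*|=|R|$. The degree $k$ will be named each time.

\begin{lemma}\label{lem:quotient}
Let $R$ be a polynomial of degree at most $k$ without zeros in $\mathbb{D}$, and let $R^*$ be its reflection relative to degree $k$. Then $R^*/R\in\mathcal{B}_d$ for some $d\le k$, and $d=k$ if $R$ has no zeros in $\overline{\mathbb{D}}$. Conversely, every element of $\mathcal{B}_k$ is $R^*/R$ with $R$ of degree at most $k$ and zero-free on $\overline{\mathbb{D}}$.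
\end{lemma}

\begin{proof}
Write $R=\gamma\prod_{j=1}^k(1-\bar q_jz)$ with $\gamma=R(0)\ne0$ and $|q_j|\le1$, where $q_j=0$ is allowed. Then $R^*=\bar\gamma\prod_{j=1}^k(z-q_j)$. A factor with $|q_j|<1$ contributes $\varphi_{q_j}$ to $R^*/R$. A factor with $|q_j|=1$, which occurs only if $R$ has a zero on $\mathbb{T}$, contributes the unimodular constant $-q_j$. Conversely, for $e^{i\theta}\prod_j\varphi_{a_j}$ take $R=e^{-i\theta/2}\prod_j(1-\bar a_jz)$.
\end{proof}

From now on $B\in\mathcal{B}_n$ is fixed, $n\ge1$, and $B=b^*/b$ as in Lemma~\ref{lem:quotient}.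

\begin{lemma}\label{lem:comp}
If $T=t^*/t\in\mathcal{B}_m$ as in Lemma~\ref{lem:quotient}, then $c=b^m\cdot(t\circ B)$ is a polynomial of degree at most $mn$ without zeros in $\overline{\mathbb{D}}$, and $T\circ B=c^*/c\in\mathcal{B}_{mn}$, the reflection being relative to degree $mn$.
\end{lemma}

\begin{proof}
If $t=\sum_{j=0}^mt_jw^j$, then $c=\sum_jt_j(b^*)^jb^{m-j}$ is a polynomial of degree at most $mn$. It is zero-free on $\overline{\mathbb{D}}$ because $B(\overline{\mathbb{D}})\subset\overline{\mathbb{D}}$. On $\mathbb{T}$,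
\[
c^*=(z^n\bar b)^m\,\overline{t\circ B}=(b^*)^mB^{-m}\,(t^*\circ B)=b^m\,(t^*\circ B),
\]
so $c^*/c=T\circ B$ on $\mathbb{T}$ and hence everywhere.
\end{proof}

For $w\in\mathbb{D}$ the lemma gives $\varphi_w\circ B\in\mathcal{B}_n$. Its zeros are the zeros of $B-w$, with the same multiplicities. So the \emph{fiber} $B^{-1}(w)$ consists of $n$ points of $\mathbb{D}$ counted with multiplicity, and sums over fibers are always taken with multiplicity. In particular $B$ maps $\mathbb{D}$ onto $\mathbb{D}$ and $B^{-1}(E)$ onto $E$. The set $B^{-1}(E)$ is compact: it equals $\{z\in\overline{\mathbb{D}}:B(z)\in E\}$, since $|B|=1$ on $\mathbb{T}$.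

\subsection*{The boundary covering}
Let $P_a(\zeta)=(1-|a|^2)/|\zeta-a|^2$ be the Poisson kernel, $a\in\mathbb{D}$, $\zeta\in\mathbb{T}$. Recall that $F(a)=\int_{\mathbb{T}}P_aF\,d\sigma$ for $F$ analytic on $\overline{\mathbb{D}}$; in particular $\int_{\mathbb{T}} P_a\,d\sigma=1$. We have $z\varphi_a'/\varphi_a=z(1-|a|^2)/((z-a)(1-\bar az))$, and $1-\bar az=z\,\overline{(z-a)}$ on $\mathbb{T}$. Hence, for $A\in\mathcal{B}_k$ with zeros $a_1,\dots,a_k$ and $k\ge1$,
\begin{equation}\label{eq:poisson}
\frac{\zeta A'(\zeta)}{A(\zeta)}=|A'(\zeta)|=\sum_{j=1}^kP_{a_j}(\zeta)>0\qquad(\zeta\in\mathbb{T}).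
\end{equation}
Write $B(e^{iu})=e^{i\vartheta(u)}$ with $\vartheta$ real and smooth. By \eqref{eq:poisson}, $\vartheta'(u)=|B'(e^{iu})|>0$, and $\vartheta$ increases by $2\pi n$ over $[0,2\pi]$. So for $w\in\mathbb{T}$ the fiber $B^{-1}(w)$ consists of $n$ distinct points of $\mathbb{T}$, at which $B'\ne0$. Substituting $\vartheta(u)$ as a new variable and cutting its range into $n$ intervals of length $2\pi$, we obtain for continuous $F$ on $\mathbb{T}$
\begin{equation}\label{eq:change}
\int_{\mathbb{T}}F(\zeta)\,|B'(\zeta)|\,d\sigma(\zeta)=\int_{\mathbb{T}}\ \sum_{\zeta\in B^{-1}(w)}F(\zeta)\,d\sigma(w).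
\end{equation}

\subsection*{Sums over fibers}
The points of a fiber are only locally analytic functions of $w$, and they branch at the critical values of $B$. The next two lemmas are proved without following them.

\begin{lemma}\label{lem:trace}
If $F$ is analytic on $\overline{\mathbb{D}}$, then so is $w\mapsto\sum_{z\in B^{-1}(w)}F(z)$.
\end{lemma}

\begin{proof}
Choose $r>1$ such that $B$ and $F$ are analytic in a neighborhood of $\{|z|\le r\}$, and let $\mu=\min_{|z|=r}|B|>1$. The integral
\[
\frac1{2\pi i}\oint_{|z|=r}\frac{F(z)B'(z)}{B(z)-w}\,dz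
\]
is analytic in $|w|<\mu$. For $|w|\le1$ the zeros of $B-w$ in $|z|<r$ are the points of the fiber, because $|B|>1$ outside $\overline{\mathbb{D}}$. At a zero of order $\nu$ the function $B'/(B-w)$ has a simple pole with residue $\nu$. So the integral equals the sum.
\end{proof}

\begin{lemma}\label{lem:squares}
Let $f$ be analytic on $\overline{\mathbb{D}}$ and $S_f(w)=\sum_{z\in B^{-1}(w)}|f(z)|^2$. If $S_f\le1$ on $\mathbb{T}$, then $S_f\le1$ in $\mathbb{D}$. If moreover $S_f(w_0)=1$ for some $w_0\in\mathbb{D}$, then $f$ is a constant of modulus $n^{-1/2}$.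
\end{lemma}

\begin{proof}
Fix $w\in\mathbb{D}$. We bound each $|f(z)|^2$ by a Poisson integral; the point is that the Poisson kernels of the fiber add up to the pullback of $P_w$. Indeed, \eqref{eq:poisson} for $\varphi_w\circ B$, whose zeros form the fiber, and for $\varphi_w$, which gives $|\varphi_w'|=P_w$ on $\mathbb{T}$, yields
\[
\sum_{z\in B^{-1}(w)}P_z(\zeta)=|(\varphi_w\circ B)'(\zeta)|=P_w(B(\zeta))\,|B'(\zeta)|\qquad(\zeta\in\mathbb{T}).
\]
For $z\in\mathbb{D}$, expanding the square and using $\int P_zf\,d\sigma=f(z)$ gives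
\begin{equation}\label{eq:variance}
\int_{\mathbb{T}}P_z|f|^2\,d\sigma-|f(z)|^2=\int_{\mathbb{T}}P_z|f-f(z)|^2\,d\sigma\ge0 .
\end{equation}
Summing over the fiber and applying \eqref{eq:change},
\[
S_f(w)\le\int_{\mathbb{T}}(P_w\circ B)\,|f|^2\,|B'|\,d\sigma=\int_{\mathbb{T}}P_w\,S_f\,d\sigma\le1 .
\]
If $S_f(w_0)=1$, then equality holds in \eqref{eq:variance} for $z\in B^{-1}(w_0)$. Since $P_z>0$, the function $f$ is constant on $\mathbb{T}$, hence constant, and $n|f|^2=S_f(w_0)=1$.
\end{proof}

\subsection*{Factorization}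
A trigonometric polynomial of degree at most $d$ is a function $\sum_{|j|\le d}\gamma_jw^j$ on $\mathbb{T}$. We use the following standard result.

\begin{theorem}[Fej\'er--Riesz]\label{thm:FR}
A trigonometric polynomial of degree at most $d$ that is nonnegative on $\mathbb{T}$ and not identically $0$ equals $|Q|^2$ on $\mathbb{T}$ for a polynomial $Q$ of degree at most $d$ without zeros in $\mathbb{D}$. If it is strictly positive on $\mathbb{T}$, then $Q$ has no zeros in $\overline{\mathbb{D}}$.
\end{theorem}

\section{Weighted averages and the proof of the theorem}\label{sec:proof}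

Both parts of Theorem~\ref{thm:main} follow from the general form of \eqref{eq:square}, in which $E$ does not appear.

\begin{proposition}\label{prop:descent}
Let $B\in\mathcal{B}_n$ and $C\in\mathcal{B}_{mn}$ with $m,n\ge1$. There is $D\in\mathcal{B}_m$ such that
\begin{equation}\label{eq:descent}
|D(w)|\le\max_{z\in B^{-1}(w)}|C(z)|\qquad(w\in\mathbb{D}).
\end{equation}
If at some $w_0\in\mathbb{D}$ the two sides are equal and nonzero, then $C=\varepsilon D\circ B$ for a unimodular constant $\varepsilon$.
\end{proposition}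

\begin{proof}
\emph{Aligning the arguments.} We need a weight $g^2$ such that on $\mathbb{T}$ the argument of $Cg^2$ depends only on $B(z)$. Write $C=c^*/c$ as in Lemma~\ref{lem:quotient}, relative to degree $mn$. On $\mathbb{T}$, $Cc^2=z^{mn}|c|^2$, and the factor $z^{mn}$ has to be traded for $B^m$; the identity $Bb^2=z^n|b|^2$ does this. So put
\[
g=\frac{c}{b^m},
\]
which is analytic and zero-free on $\overline{\mathbb{D}}$. On $\mathbb{T}$,
\begin{equation}\label{eq:align}
Cg^2=\frac{z^{mn}|c|^2}{b^{2m}}=B^m\,\frac{|c|^2}{|b|^{2m}}=B^m|g|^2 .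
\end{equation}
This is the only place where $\deg C=mn$ is used.

\emph{The sum is a polynomial.} Let $G(w)=\sum_{z\in B^{-1}(w)}C(z)g(z)^2$, which is analytic on $\overline{\mathbb{D}}$ by Lemma~\ref{lem:trace}, and let $W=S_g$ on $\mathbb{T}$. By \eqref{eq:align}, $G(w)=w^mW(w)$ on $\mathbb{T}$, and $W>0$. The limit function $D$ will have degree $m$ because $W$ is a trigonometric polynomial of degree at most $m$. To see this, write $G=\sum_{j\ge0}G_jw^j$, so that $W=\sum_{j\ge-m}G_{j+m}w^j$ on $\mathbb{T}$, with absolute convergence. The Fourier coefficients of $W$ of index $j<-m$ vanish. Since $W$ is real, the coefficient of index $j$ is the conjugate of that of index $-j$, so those of index $j>m$ vanish too.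

\emph{Normalization.} By Theorem~\ref{thm:FR}, $W=|Q|^2$ on $\mathbb{T}$ with $Q$ a polynomial of degree at most $m$ without zeros in $\overline{\mathbb{D}}$. Let $Q^*$ be its reflection relative to degree $m$. Then $G=w^mQ\overline{Q}=QQ^*$ on $\mathbb{T}$, and hence on $\overline{\mathbb{D}}$. Put
\[
D=\frac{Q^*}{Q}\in\mathcal{B}_m,\qquad f=\frac{g}{Q\circ B}.
\]
The function $f$ is analytic on $\overline{\mathbb{D}}$, since $B(\overline{\mathbb{D}})\subset\overline{\mathbb{D}}$. On the fiber over $w$ the function $Q\circ B$ has the constant value $Q(w)$, so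
\begin{equation}\label{eq:D}
D(w)=\frac{G(w)}{Q(w)^2}=\sum_{z\in B^{-1}(w)}C(z)f(z)^2\qquad(w\in\overline{\mathbb{D}}),
\end{equation}
and $S_f=W/|Q|^2=1$ on $\mathbb{T}$. Let $M(w)$ be the right side of \eqref{eq:descent}. By \eqref{eq:D} and Lemma~\ref{lem:squares},
\[
|D(w)|\le M(w)\,S_f(w)\le M(w)\qquad(w\in\mathbb{D}).
\]

\emph{Equality.} If $|D(w_0)|=M(w_0)>0$, then $S_f(w_0)=1$, and Lemma~\ref{lem:squares} gives $f^2=\bar\varepsilon/n$ with $|\varepsilon|=1$. Now \eqref{eq:D} says that $\varepsilon D(w)$ is the plain average of the $n$ numbers $C(z)$, $z\in B^{-1}(w)$. For $w\in\mathbb{T}$ these numbers and their average are unimodular. The real parts of $C(z)\overline{\varepsilon D(w)}$ are at most $1$ and have average $1$, so $C(z)=\varepsilon D(w)$ for each $z$ in the fiber. Thus $C=\varepsilon D\circ B$ on $\mathbb{T}$, and hence everywhere.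
\end{proof}

If $C=T\circ B$ with $T=t^*/t$, then Lemma~\ref{lem:comp} allows $g=t\circ B$, so $W=n|t|^2$, and the choice $Q=\sqrt n\,t$ gives $D=T$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(a) Let $C\in\mathcal{B}_{mn}$ and let $D\in\mathcal{B}_m$ be as in Proposition~\ref{prop:descent}. For $w\in E$ the fiber over $w$ lies in $B^{-1}(E)$, so $\tau_m(E)\le\|D\|_E\le\|C\|_{B^{-1}(E)}$. Hence $\tau_m(E)\le\tau_{mn}(B^{-1}(E))$. For $T\in\mathcal{B}_m$ we have $T\circ B\in\mathcal{B}_{mn}$ and $\|T\circ B\|_{B^{-1}(E)}=\|T\|_E$. Taking $T$ minimal gives the reverse inequality. Finally, $T\circ B$ is minimal if and only if $\|T\|_E=\tau_{mn}(B^{-1}(E))=\tau_m(E)$, that is, if and only if $T$ is minimal.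

(b) Let $\tau=\tau_m(E)>0$. By (a), $T\mapsto T\circ B$ sends minimal products to minimal products, and it is injective because $B$ maps $\mathbb{D}$ onto $\mathbb{D}$. Let $C\in\mathcal{B}_{mn}$ be minimal for $B^{-1}(E)$, so $\|C\|_{B^{-1}(E)}=\tau$, and let $D$ be as in Proposition~\ref{prop:descent}. Since $E$ is compact, there is $w_0\in E$ with $|D(w_0)|=\|D\|_E$, and
\[
\tau\le\|D\|_E=|D(w_0)|\le\max_{z\in B^{-1}(w_0)}|C(z)|\le\tau .
\]
So equality holds in \eqref{eq:descent} at $w_0$, and the common value $\tau$ is nonzero; this is where the hypothesis on $E$ enters. Therefore $C=T\circ B$ with $T=\varepsilon D\in\mathcal{B}_m$, and $\|T\|_E=\tau$, so $T$ is minimal for $E$.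
\end{proof}

\begin{remark}
The degree $mn$ leaves no room. If $\tau_m(E)>0$ and $T$ is minimal of degree $m$ for $E$, then $z\cdot(T\circ B)$ has degree $mn+1$ and norm strictly less than $\tau_m(E)$ on $B^{-1}(E)$, because $|z|$ has maximum less than $1$ on this compact set.
\end{remark}

\section{An inequality for matrix functions}\label{sec:matrix}

The right side of \eqref{eq:D} is the value of the bilinear form $(f_1,f_2)\mapsto\sum_{z\in B^{-1}(w)}Cf_1f_2$ at one well-chosen function. In a suitable basis this form is an $n\times n$ matrix function $\Psi(w)$ that is unitary on $\mathbb{T}$. We show that the bound $\tau_m(E)\le\|C\|_{B^{-1}(E)}$ is a case of an inequality valid for all such matrix functions, with a hypothesis only on the number of zeros of $\det\Psi$. Here $\|\cdot\|$ is the operator norm of a matrix, and zeros are counted with multiplicity.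

\begin{proposition}\label{prop:matrix}
Let $\Psi$ be an $n\times n$ matrix function, analytic on $\overline{\mathbb{D}}$ and unitary on $\mathbb{T}$, such that $\det\Psi$ has at most $(m+1)n-1$ zeros in $\mathbb{D}$. Then $\max_{w\in E}\|\Psi(w)\|\ge\tau_m(E)$.
\end{proposition}

The count is sharp. If $\tau_m(E)>0$ and $T_{m+1}$ is minimal of degree $m+1$ for $E$, then $\Psi=T_{m+1}I_n$ has $(m+1)n$ determinant zeros and $\max_E\|\Psi\|=\tau_{m+1}(E)<\tau_m(E)$; for the last inequality multiply a minimal product of degree $m$ by $w$.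

A Blaschke product $R^*/R$ maps the analytic function $R$ to a polynomial with the same modulus on $\mathbb{T}$. The proof looks for a vector analogue, an analytic $V$ such that $U=\Psi V$ is a polynomial vector of degree at most $m$. For a general $\Psi$ it cannot be written down, but it exists because each zero of $\det\Psi$ costs one linear condition.

\begin{lemma}\label{lem:count}
Let $\Psi$ be an $n\times n$ matrix function analytic in $\mathbb{D}$ whose determinant is not identically $0$ and has $N<\infty$ zeros, and let $\mathcal{U}$ be a vector space of analytic functions $\mathbb{D}\to\mathbb{C}^n$ with $\dim\mathcal{U}>N$. Then there is $U\in\mathcal{U}$, $U\ne0$, such that $\Psi^{-1}U$ is analytic in $\mathbb{D}$.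
\end{lemma}

\begin{proof}
Induction on $N$. For $N=0$, $\Psi^{-1}$ is analytic. Let $\det\Psi(w_0)=0$, and let $\Pi$ be the orthogonal projection onto a line orthogonal to the range of $\Psi(w_0)$, so $\Pi\Psi(w_0)=0$. Put $L(w)=(I-\Pi)+(w-w_0)\Pi$. Then $\det L=w-w_0$ and $L^{-1}=(I-\Pi)+(w-w_0)^{-1}\Pi$. So $\Psi_1=L^{-1}\Psi$ is analytic and $\det\Psi_1$ has $N-1$ zeros. The condition $\Pi U(w_0)=0$ is one linear condition on $U$, and it makes $L^{-1}U$ analytic. Hence $\mathcal{U}_1=\{L^{-1}U:U\in\mathcal{U},\ \Pi U(w_0)=0\}$ is a space of analytic functions of dimension greater than $N-1$. Apply the induction hypothesis to $\Psi_1$ and $\mathcal{U}_1$, and note that $\Psi_1^{-1}L^{-1}U=\Psi^{-1}U$.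
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:matrix}]
Let $\rho=\max_E\|\Psi\|$. The vectors $U=(U_1,\dots,U_n)^T$ of polynomials of degree at most $m$ form a space of dimension $(m+1)n$. By Lemma~\ref{lem:count} there is $U\ne0$ with $V=\Psi^{-1}U$ analytic in $\mathbb{D}$. Since $\Psi$ is unitary on $\mathbb{T}$, it is invertible near $\mathbb{T}$; so $V$ is analytic on $\overline{\mathbb{D}}$, and $|V|=|U|$ on $\mathbb{T}$.

To pass from the vector $U$ to a scalar, apply Theorem~\ref{thm:FR} to $|U|^2$: there is a polynomial $Q$ of degree at most $m$, without zeros in $\mathbb{D}$, with $|Q|^2=\sum_k|U_k|^2$ on $\mathbb{T}$. Take reflections relative to degree $m$ and put $U^*=(U_1^*,\dots,U_n^*)^T$. Multiplying by $w^m$ gives $\sum_kU_kU_k^*=QQ^*$ on $\mathbb{T}$, and hence identically.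

On $\mathbb{T}$ we have $|V|=|U^*|=|Q|$. Now $Q$ may vanish on $\mathbb{T}$. If it has a zero of order $\nu$ at $w_1\in\mathbb{T}$, then each component of $V$ and of $U^*$ is analytic near $w_1$ and $O(|w-w_1|^\nu)$ along $\mathbb{T}$, so it vanishes at $w_1$ to order at least $\nu$. Thus $V/Q$ and $U^*/Q$ are analytic on $\overline{\mathbb{D}}$ with norm $1$ on $\mathbb{T}$, and the maximum principle for vector functions gives $|V|\le|Q|$ and $|U^*|\le|Q|$ in $\mathbb{D}$. For $w\in E$, by the Cauchy--Schwarz inequality,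
\[
|Q^*|\le\frac{|U|\,|U^*|}{|Q|}\le|U|=|\Psi V|\le\rho|V|\le\rho|Q| .
\]
By Lemma~\ref{lem:quotient}, $D=Q^*/Q\in\mathcal{B}_d$ with $d\le m$. Then $w^{m-d}D\in\mathcal{B}_m$ has norm at most $\rho$ on $E$, so $\tau_m(E)\le\rho$.
\end{proof}

To turn a competitor $C$ into a matrix that is unitary on $\mathbb{T}$, we need $n$ analytic functions whose values on each boundary fiber form a unitary matrix.

\begin{lemma}\label{lem:frame}
There are a polynomial $H$ without zeros in $\overline{\mathbb{D}}$ and polynomials $h_1,\dots,h_n$ of degree at most $n-1$ such that, with $\eta_k=h_k/H$, the matrix $N(w)=[\eta_k(z_i)]_{i,k}$ is unitary for every $w\in\mathbb{T}$, where $z_1,\dots,z_n$ are the points of $B^{-1}(w)$.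
\end{lemma}

\begin{proof}
Let $\alpha_1,\dots,\alpha_n$ be the zeros of $B$, let $B_k=\varphi_{\alpha_1}\cdots\varphi_{\alpha_k}$ with $B_0=1$, and let $e_k=\sqrt{1-|\alpha_k|^2}\,B_{k-1}/(1-\bar\alpha_kz)$. Multiply \eqref{eq:kernel} for $a=\alpha_k$ by $B_{k-1}(z)\overline{B_{k-1}(\zeta)}$ and sum over $k$. The left sides telescope, and
\[
1-B(z)\overline{B(\zeta)}=(1-z\bar\zeta)\sum_{k=1}^ne_k(z)\overline{e_k(\zeta)} .
\]
For distinct points $z,\zeta$ of a fiber over $\mathbb{T}$ the left side is $0$ and $z\bar\zeta\ne1$. So the rows of $[e_k(z_i)]_{i,k}$ are orthogonal, and it remains to normalize them analytically. Since $b$ is a constant multiple of $\prod_j(1-\bar\alpha_jz)$, each $h_k=be_k$ is a polynomial of degree at most $n-1$, without zeros on $\mathbb{T}$. By Theorem~\ref{thm:FR}, $\sum_k|h_k|^2=|H|^2$ on $\mathbb{T}$ with $H$ zero-free on $\overline{\mathbb{D}}$. The $i$th row of $N(w)$ is $b(z_i)/H(z_i)$ times the $i$th row of $[e_k(z_i)]$ and has norm $1$. So the rows of $N(w)$ are orthonormal.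
\end{proof}

For a finite Blaschke product $C$ define
\[
\Psi_{kl}(w)=\sum_{z\in B^{-1}(w)}C(z)\eta_k(z)\eta_l(z)\qquad(1\le k,l\le n,\ w\in\overline{\mathbb{D}}).
\]

\begin{lemma}\label{lem:push}
\textup{(a)} $\Psi$ is analytic on $\overline{\mathbb{D}}$ and unitary on $\mathbb{T}$. \textup{(b)} $\|\Psi(w)\|\le\|C\|_{B^{-1}(E)}$ for $w\in E$. \textup{(c)} $\det\Psi$ has exactly $\deg C+n-1$ zeros in $\mathbb{D}$.
\end{lemma}

\begin{proof}
(a) Analyticity is Lemma~\ref{lem:trace}. On $\mathbb{T}$, $\Psi=N^T\operatorname{diag}(C(z_i))\,N$ is a product of unitary matrices.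

(b) For a unit vector $x\in\mathbb{C}^n$ let $f_x=\sum_kx_k\eta_k$. On $\mathbb{T}$, $S_{f_x}=|Nx|^2=1$, so $S_{f_x}\le1$ in $\mathbb{D}$ by Lemma~\ref{lem:squares}. For unit vectors $x,y$ and $w\in E$,
\[
|y^T\Psi(w)x|=\Bigl|\sum_{z\in B^{-1}(w)}Cf_yf_x\Bigr|\le\|C\|_{B^{-1}(E)}\,S_{f_y}(w)^{1/2}S_{f_x}(w)^{1/2}\le\|C\|_{B^{-1}(E)} .
\]

(c) We compute $\det\Psi$ on $\mathbb{T}$ and use the argument principle: a function $F$ analytic on $\overline{\mathbb{D}}$ and zero-free on $\mathbb{T}$ has $\int_{\mathbb{T}}zF'/F\,d\sigma$ zeros in $\mathbb{D}$. Let $w\in\mathbb{T}$. Factor $N=\operatorname{diag}(1/H(z_i))\,[z_i^{\,l-1}]_{i,l}\,K$, where $K$ is the constant matrix of coefficients of the $h_k$; $\kappa=\det K\ne0$ because $N$ is invertible. The Vandermonde determinant gives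
\[
\det\Psi=(\det N)^2\prod_iC(z_i)=\kappa^2\prod_{i<j}(z_i-z_j)^2\prod_i\frac{C(z_i)}{H(z_i)^2} .
\]
To express the discriminant as a product over the fiber, write $b=\gamma\prod_j(1-\bar\alpha_jz)$. Then
\[
(B(z)-w)\,b(z)=b^*(z)-wb(z)=A(w)\prod_i(z-z_i),\qquad A(w)=\bar\gamma-(-1)^n\gamma w\prod_j\bar\alpha_j ,
\]
and $A$ has no zeros in $\overline{\mathbb{D}}$. Differentiating at $z=z_i$ gives $B'(z_i)b(z_i)=A(w)\prod_{j\ne i}(z_i-z_j)$. Multiplying over $i$,
\[
\det\Psi(w)=(-1)^{n(n-1)/2}\,\kappa^2A(w)^{-n}\prod_iF(z_i),\qquad F=\frac{CB'b}{H^2} .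
\]
Near a point of $\mathbb{T}$ the $z_i$ are analytic local inverses of $B$, with derivatives $1/B'(z_i)$, and the identity persists off the arc because both sides are analytic. On $\mathbb{T}$, \eqref{eq:poisson} gives $w/B'(z_i)=z_i/|B'(z_i)|$, so
\[
\frac{w(\det\Psi)'}{\det\Psi}=-n\frac{wA'}{A}+\sum_i\frac{z_iF'(z_i)}{F(z_i)\,|B'(z_i)|} .
\]
The first term has integral $0$, and by \eqref{eq:change} the second has integral $\int_{\mathbb{T}}zF'/F\,d\sigma$. So $\det\Psi$ has as many zeros in $\mathbb{D}$ as $F$. The factors $b$ and $H$ have none, and $C$ has $\deg C$. Since $zB'/B$ is positive on $\mathbb{T}$, its winding number is $0$, so $zB'$ has as many zeros in $\mathbb{D}$ as $B$, and $B'$ has $n-1$.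
\end{proof}

For $C\in\mathcal{B}_{mn}$ the count in (c) is $mn+n-1=(m+1)n-1$, exactly the largest number allowed in Proposition~\ref{prop:matrix}. Hence $\|C\|_{B^{-1}(E)}\ge\max_E\|\Psi\|\ge\tau_m(E)$, which is the lower bound in Theorem~\ref{thm:main}(a).

\begin{example}
Let $B(z)=z^2$ and $C=c^*/c\in\mathcal{B}_{2m}$. Then $b=1$, $\eta_1=1/\sqrt2$, $\eta_2=z/\sqrt2$. With $C(z)=C_0(w)+zC_1(w)$,
\[
\Psi=\begin{pmatrix}C_0&wC_1\\ wC_1&wC_0\end{pmatrix},\qquad \det\Psi=w\,(C_0^2-wC_1^2)=w\,C(z)\,C(-z).
\]
Since $\varphi_a(z)\varphi_a(-z)=-\varphi_{a^2}(w)$, the determinant has $2m+1$ zeros. The vector supplied by Lemma~\ref{lem:count} is explicit here. Write $c=c_0(w)+zc_1(w)$ and $c^*=d_0(w)+zd_1(w)$. The even and odd parts of $Cc=c^*$ give $\Psi\,(c_0,c_1)^T=(d_0,wd_1)^T=U$, with $\deg d_0=m$ and $\deg d_1\le m-1$. On $\mathbb{T}$, $2|U|^2=|c^*(z)|^2+|c^*(-z)|^2=W(w)$. So the polynomial $Q$ of Proposition~\ref{prop:descent}, divided by $\sqrt2$, serves in the proof of Proposition~\ref{prop:matrix}, and with these choices the two constructions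 produce the same $D$.
\end{example}

\begin{thebibliography}{9}

\bibitem{Sharing}
\emph{On Finite Blaschke Products Sharing Preimages of Sets},
\texttt{https://hub.hku.hk/bitstream/10722/227922/1/Content.pdf}

\bibitem{Walsh}
Walsh, 1952.

\end{thebibliography}
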